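\title{Failure of the Galvin property for the club filter on a weakly inaccessible cardinal}

\begin{abstract}
Galvin's theorem implies that if $\kappa^{<\kappa}=\kappa$, then among any $\kappa^+$ clubs in $\kappa$ there are $\kappa$ many whose intersection contains a club. We show that this can fail at a weakly inaccessible cardinal. Starting from GCH and an inaccessible cardinal $\kappa$, we force, preserving all cardinals and cofinalities, a family of $\lambda$ clubs in $\kappa$, for any prescribed $\lambda\ge\kappa^+$, such that the intersection of any $\kappa$ of them is bounded. Hence the failure is equiconsistent with the existence of an inaccessible cardinal, and it can occur at the least weakly inaccessible cardinal. A club guessing argument shows that ``bounded'' cannot be improved to ``of size less than $\nu$'' for a fixed $\nu<\kappa$.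
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\kappa$ be a regular uncountable cardinal. For a set $c$ of ordinals, $\lim c$ denotes the set of limit ordinals $\delta$ with $\sup(c\cap\delta)=\delta$. A set $C\subseteq\kappa$ is a \emph{club} if it is unbounded in $\kappa$ and $\lim C\cap\kappa\subseteq C$, and the \emph{club filter} $\mathrm{Cub}_\kappa$ consists of the subsets of $\kappa$ that contain a club. For a filter $\mathcal F$ over $\kappa$ and cardinals $\mu\le\lambda$, the \emph{Galvin property} $\mathrm{Gal}(\mathcal F,\mu,\lambda)$ is the statement: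
\begin{quote}
for every family $\langle A_i: i<\lambda\rangle$ of distinct members of $\mathcal F$ there is $I\subseteq\lambda$ with $|I|=\mu$ and $\bigcap_{i\in I}A_i\in\mathcal F$.
\end{quote}
The property measures how much completeness a filter recovers when one may choose which sets to intersect. The intersection of fewer than $\kappa$ clubs is a club, so $\mathrm{Gal}(\mathrm{Cub}_\kappa,\mu,\lambda)$ holds whenever $\mu<\kappa$. Any $\kappa$ many of the final segments $[\alpha,\kappa)$ have empty intersection, so $\mathrm{Gal}(\mathrm{Cub}_\kappa,\kappa,\kappa)$ fails. The first case with content is therefore $\mathrm{Gal}(\mathrm{Cub}_\kappa,\kappa,\kappa^+)$. A larger family contains a smaller one, so the failure of $\mathrm{Gal}(\mathrm{Cub}_\kappa,\kappa,\lambda)$ is a stronger statement the larger $\lambda$ is.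

Galvin's theorem says that if $\kappa^{<\kappa}=\kappa$, then $\mathrm{Gal}(U,\kappa,\kappa^+)$ holds for every normal filter $U$ over $\kappa$, and in particular for $\mathrm{Cub}_\kappa$. Recall that $\kappa$ is \emph{weakly inaccessible} if it is an uncountable regular limit cardinal, and \emph{(strongly) inaccessible} if moreover $2^\eta<\kappa$ for all $\eta<\kappa$; under GCH the two notions coincide. For regular $\kappa$, the equation $\kappa^{<\kappa}=\kappa$ holds exactly when $2^\eta\le\kappa$ for all $\eta<\kappa$, because every function from some $\eta<\kappa$ into $\kappa$ has bounded range. So Galvin's theorem covers every inaccessible cardinal, and it says nothing about a weakly inaccessible $\kappa$ below which some $\eta$ has more than $\kappa$ subsets. The following question is posed in \cite{slides}.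
\begin{quote}
\emph{Is it consistent that there is a weakly inaccessible cardinal $\kappa$ such that $\mathrm{Gal}(\mathrm{Cub}_\kappa,\kappa,\kappa^+)$ fails?}
\end{quote}
The answer is yes, and one inaccessible cardinal is exactly the hypothesis needed.

\begin{theorem}\label{thm:main}
Assume GCH. Let $\kappa$ be inaccessible, let $\theta<\kappa$ be an infinite regular cardinal, and let $\lambda\ge\kappa^+$ be a cardinal. There is a forcing $\mathbb P$ that preserves all cardinals and cofinalities and adds no new $\theta$-sequences of ordinals, such that in $V^{\mathbb P}$ the cardinal $\kappa$ is weakly inaccessible and there are $\lambda$ distinct clubs $C_i\subseteq\kappa$, $i<\lambda$, with the following properties.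
\begin{enumerate}
\item[(1)] Every club $D\subseteq\kappa$ is contained in fewer than $\kappa$ many of the $C_i$.
\item[(2)] The intersection of any $\kappa$ many of the $C_i$ is bounded in $\kappa$.
\end{enumerate}
Thus $\mathrm{Gal}(\mathrm{Cub}_\kappa,\kappa,\lambda)$ fails in $V^{\mathbb P}$. In particular, taking $\lambda=\kappa^+$, $\mathrm{Gal}(\mathrm{Cub}_\kappa,\kappa,\kappa^+)$ fails.
\end{theorem}

\begin{corollary}\label{cor:equi}
The theories ``ZFC + there is a weakly inaccessible cardinal'' and ``ZFC + there is a weakly inaccessible $\kappa$ such that $\mathrm{Gal}(\mathrm{Cub}_\kappa,\kappa,\kappa^+)$ fails'' are equiconsistent. Moreover, $\kappa$ can be the least weakly inaccessible cardinal.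
\end{corollary}

The bound in (2) cannot be made uniform.

\begin{proposition}\label{prop:optimal}
(ZFC) If $\kappa$ is weakly inaccessible, $\langle C_i:i<\kappa^+\rangle$ are clubs in $\kappa$, and $\nu<\kappa$, then there is $I\subseteq\kappa^+$ with $|I|=\kappa^+$ and $|\bigcap_{i\in I}C_i|\ge\nu$. So ``bounded'' in (2) cannot be improved to ``of size less than $\nu$'' for a fixed $\nu<\kappa$.
\end{proposition}

Section~\ref{sec:constraints} proves Proposition~\ref{prop:optimal} and explains why the simplest forcing attempts fail; it is not used in the proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:equi}. Section~\ref{sec:idea} shows the mechanism behind (1) on Cohen reals. Sections~\ref{sec:easton} and~\ref{sec:forcing} define $\mathbb P$, Section~\ref{sec:preservation} shows that it preserves cardinals, Section~\ref{sec:catch} contains the main lemma, and Section~\ref{sec:proofs} completes the proofs.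

\subsection*{Conventions}
In a forcing order, $p\le q$ means that $p$ is stronger than $q$. A forcing is \emph{$\nu$-c.c.}\ if it has no antichain of size $\nu$. We use four textbook facts.
\begin{itemize}
\item \emph{$\Delta$-system lemma.} If $\mu$ is regular, $\mu^{<\mu}=\mu$, and $\langle b_\zeta:\zeta<\mu^+\rangle$ are sets of size less than $\mu$, then there are a set $b$ (the \emph{root}) and $Z\subseteq\mu^+$ of size $\mu^+$ with $b_\zeta\cap b_{\zeta'}=b$ for all distinct $\zeta,\zeta'\in Z$. Under GCH, $\mu^{<\mu}=\mu$ for every infinite regular $\mu$.
\item \emph{Chain conditions.} If $\nu$ is regular and uncountable, a $\nu$-c.c.\ forcing preserves the regularity of every regular cardinal $\alpha\ge\nu$.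
\item \emph{Product lemma.} A filter that is generic for a product $P_0\times P_1$ has the form $G_0\times G_1$, where $G_0$ is $P_0$-generic over $V$ and $G_1$ is $P_1$-generic over $V[G_0]$.
\item \emph{Maximum principle.} If it is forced that some set satisfies a given formula, then there is a name that is forced to satisfy it.
\end{itemize}

\section{Two constraints on a counterexample}\label{sec:constraints}

By Galvin's theorem, a counterexample needs some $\eta<\kappa$ with $2^\eta>\kappa$. The first attempt is to start with an inaccessible $\kappa$ and add $\kappa^+$ Cohen reals. This makes $\kappa^{<\kappa}>\kappa$ and keeps $\kappa$ weakly inaccessible, but the Galvin property survives, for the following general reason.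

\begin{remark}\label{rem:cc}
If $\mathrm{Gal}(\mathrm{Cub}_\kappa,\kappa,\kappa^+)$ holds, then it holds after any $\kappa$-c.c.\ forcing. Indeed, $\kappa$ and $\kappa^+$ stay regular. Given $\kappa^+$ members $A_i$ of the club filter of the extension, choose clubs $C_i\subseteq A_i$, names $\dot C_i$, and a condition $q$ in the generic filter that forces every $\dot C_i$ to be a club. In $V$ let $D_i=\{\alpha<\kappa: q\Vdash\alpha\in\dot C_i\}$. This set is closed. It is unbounded: by the chain condition, fewer than $\kappa$ ordinals are forced by some extension of $q$ to be $\min(\dot C_i\setminus(\beta+1))$, so they are bounded by some $h(\beta)<\kappa$, and the supremum of $\beta,h(\beta),h(h(\beta)),\dots$ is forced by $q$ to be a limit point of $\dot C_i$. Either one club equals $D_i$ for $\kappa$ many $i$, or $\kappa^+$ of the $D_i$ are distinct and the Galvin property applies to them in $V$. In both cases there are $\kappa$ many $i$ whose $D_i$ contain a common club of $V$. It remains a club, and $D_i\subseteq C_i\subseteq A_i$.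
\end{remark}

So the forcing of Theorem~\ref{thm:main} cannot be $\kappa$-c.c.; it has to add clubs that are new in an essential way. The second constraint is Proposition~\ref{prop:optimal}. It gives, in ZFC and at every scale $\nu<\kappa$, an approximation of the Galvin property: $\kappa^+$ many of the clubs share $\nu$ points. Since $\kappa$ is the limit of these scales, one could hope to combine the approximations into an unbounded intersection of $\kappa$ many clubs. Theorem~\ref{thm:main} shows that this is not possible in ZFC.

\begin{proof}[Proof of Proposition~\ref{prop:optimal}]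
Since $\kappa$ is a limit cardinal, we may increase $\nu$ and assume that it is infinite and regular; also $\nu^+<\kappa$. The set $S=\{\delta<\kappa:\operatorname{cf}(\delta)=\nu\}$ meets every club. For $\delta\in S$ fix a cofinal set $c_\delta\subseteq\delta$ of order type $\nu$. For a club $D$, push $c_\delta$ down into $D$:
\[
c_\delta[D]=\{\max(D\cap(\varepsilon+1)):\varepsilon\in c_\delta,\ D\cap(\varepsilon+1)\ne\emptyset\}\subseteq D\cap\delta .
\]
The maxima exist because $D$ is closed. If $\delta\in S\cap\lim D$, then $c_\delta[D]$ is cofinal in $\delta$: given $\beta\in D\cap\delta$, any $\varepsilon\in c_\delta$ with $\varepsilon\ge\beta$ contributes an element $\ge\beta$. In this case $|c_\delta[D]|=\nu$.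

\emph{Claim (club guessing; Shelah). There is a club $D$ such that for every club $D'$ there is $\delta\in S\cap\lim D$ with $c_\delta[D]\subseteq D'$.}

Suppose not. Define a decreasing sequence of clubs $D_\xi$, $\xi<\nu^+$. Let $D_0=\kappa$ and take intersections at limit stages. Given $D_\xi$, let $D'$ be a club with $c_\delta[D_\xi]\not\subseteq D'$ for all $\delta\in S\cap\lim D_\xi$, and put $D_{\xi+1}=D_\xi\cap D'$. Since $\nu^+<\kappa$, the intersection $\bigcap_{\xi<\nu^+}D_\xi$ is a club; let $\delta\in S$ be a limit point of it. Fix $\varepsilon\in c_\delta$. The ordinal $\max(D_\xi\cap(\varepsilon+1))$ does not increase with $\xi$, and once it is undefined it stays undefined. So from some stage below $\nu^+$ on it is constant or undefined. As $|c_\delta|=\nu$ and $\nu^+$ is regular, one stage $\xi<\nu^+$ works for all $\varepsilon\in c_\delta$. Then $c_\delta[D_\xi]=c_\delta[D_{\xi+1}]\subseteq D_{\xi+1}$, although $\delta\in S\cap\lim D_\xi$. This contradiction proves the claim.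

Let $D$ be as in the claim. For $i<\kappa^+$ pick $\delta_i\in S\cap\lim D$ with $c_{\delta_i}[D]\subseteq C_i$. There are only $\kappa$ possible values, so some $\delta$ equals $\delta_i$ for all $i$ in a set $I$ of size $\kappa^+$. Then $\bigcap_{i\in I}C_i$ contains $c_\delta[D]$, which has size $\nu$.
\end{proof}

\section{The idea: Cohen sets and traces}\label{sec:idea}

A family as in Theorem~\ref{thm:main} has large intersections along small index sets and small intersections along large index sets. Mutually generic Cohen sets behave in the same way, and the plan is to copy their behavior into clubs. The copying device is the following.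

\begin{definition}\label{def:block}
Let $\eta$ be an infinite cardinal. An \emph{$\eta$-block} is a strictly increasing continuous sequence of ordinals $b=\langle\xi_j:j\le\eta\rangle$. The \emph{trace} of a set $c$ of ordinals on $b$ is
\[
\operatorname{tr}_b(c)=\{j<\eta: c\cap(\xi_j,\xi_{j+1}]\ne\emptyset\}.
\]
\end{definition}

The trace records which intervals of the block $c$ visits. It depends only on $c\cap\xi_\eta$, and it is monotone: if $c\subseteq c'$, then $\operatorname{tr}_b(c)\subseteq\operatorname{tr}_b(c')$.

\begin{example}\label{ex:cohen}
Force with the finite partial functions $e:\lambda\times\omega\to2$, ordered by reverse inclusion. Let $G$ be generic and $r_i=\{j<\omega: e(i,j)=1\text{ for some }e\in G\}$. The sets $r_i$ have two properties.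
\begin{enumerate}
\item[(a)] \emph{If $a\subseteq\lambda$ is finite, then $\bigcap_{i\in a}r_i$ is infinite.} Given $e$ and $n$, take $j>n$ such that no pair $(i,j)$ is in $\operatorname{dom}(e)$, and assign the value $1$ to $(i,j)$ for all $i\in a$.
\item[(b)] \emph{An infinite set $X\subseteq\omega$ in $V[G]$ is contained in only countably many $r_i$.} The forcing is $\omega_1$-c.c., so $X$ is computed from countably many countable antichains, and these mention a countable set $J\in V$ of coordinates. Let $i\notin J$. By the product lemma, the part of $G$ outside $J$ is generic over a model that contains $X$. A finite condition leaves $(i,j)$ free for some $j\in X$ and can be extended by the value $0$ there. So $X\not\subseteq r_i$.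
\end{enumerate}
Now let $b=\langle\omega\cdot j:j\le\omega\rangle$ and
\[
C_i=\{\omega\cdot j+1:j\in r_i\}\cup[\omega^2,\kappa).
\]
Each $C_i$ is a club in $\kappa$ and $\operatorname{tr}_b(C_i)=r_i$. Let $D$ be a club with $\omega^2\in\lim D$. Then $\operatorname{tr}_b(D)$ is infinite, and $D\subseteq C_i$ implies $\operatorname{tr}_b(D)\subseteq r_i$. By (b), $D$ is contained in only countably many $C_i$.
\end{example}

The example proves (1) of Theorem~\ref{thm:main} for those clubs $D$ that have a large trace on the block. Three things are missing.

First, the club $[\omega^2,\kappa)$ has empty trace and is contained in every $C_i$. We need blocks all along $\kappa$, so many that every club of the final model has a large trace on some of them. We shall add the blocks and the clubs $C_i$ generically, by initial segments. To keep it possible to extend an initial segment, a restriction located at $\delta$ binds $C_i$ only if $\delta\in\lim C_i$. This is enough: if $\delta\in\lim D$ and $D\subseteq C_i$, then $\delta\in\lim C_i$.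

Second, the club $D$ may be $\bigcap_{i\in a}C_i$ for an infinite $a\in V$ of size less than $\kappa$. For such $a$ we have $\bigcap_{i\in a}r_i=\emptyset$, since for each $j$ a finite condition can be extended by the value $0$ at $(i,j)$ for some $i\in a$. So $D$ has empty trace on every $\omega$-block on which $\operatorname{tr}_b(C_i)\subseteq r_i$ for all $i\in a$. Cohen subsets of a regular $\eta$ satisfy (a) for all $a\in V$ of size less than $\eta$. We therefore add $\lambda$ Cohen subsets $r^\eta_i$ to unboundedly many $\eta<\kappa$, and this is possible because $\kappa$ is a limit cardinal.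

Third, an $\eta$-block that catches $D$ will be built in $V$ from a name $\dot D$, in $\eta$ steps, each of which forces a further point into $\dot D$. Each step may commit us to initial segments of $C_i$ for new coordinates $i$, and the number of these coordinates soon reaches $\eta$. Only a set $a$ of fewer than $\eta$ coordinates can be restricted on this block. We restrict the coordinates present at the start of the block, and then begin a second block with a larger $\eta$. After $\omega$ blocks, every coordinate that has appeared is restricted on all but finitely many blocks. This explains the form of the next definition.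

\emph{From now on we work in a model $V$ of GCH, and $\kappa,\theta,\lambda$ are as in Theorem~\ref{thm:main}.} Let
\[
R=\{\mu^+:\mu\text{ is a cardinal and }\theta\le\mu<\kappa\},
\]
an unbounded set of regular cardinals below $\kappa$ with least element $\theta^+$.

\begin{definition}\label{def:ladder}
A \emph{ladder} at a limit ordinal $\delta$ is a sequence $\langle b_k:k<\omega\rangle$ where $b_k=\langle\xi_{k,j}:j\le\eta_k\rangle$ is an $\eta_k$-block with $\eta_k\in R$, $\xi_{k,\eta_k}\le\xi_{k+1,0}$ for all $k$, and $\sup_k\xi_{k,0}=\delta$. A \emph{ladder system} is a function $d$ whose domain is a set of limit ordinals and which assigns to each $\delta\in\operatorname{dom}(d)$ a ladder at $\delta$. A set $c$ is \emph{closed} if $\lim c\subseteq c$.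

Let $\vec r=\langle r^\eta:\eta\in R\rangle$ with $r^\eta\subseteq\eta$. A set $c$ \emph{obeys $d$ at} $\delta\in\operatorname{dom}(d)$ \emph{relative to} $\vec r$ if, for the ladder $d(\delta)=\langle b_k:k<\omega\rangle$,
\[
\operatorname{tr}_{b_k}(c)\subseteq r^{\eta_k}\quad\text{for all but finitely many }k.
\]
The set $c$ \emph{obeys $d$ relative to} $\vec r$ if it obeys $d$ at every $\delta\in\operatorname{dom}(d)\cap\lim c$.
\end{definition}

All ordinals $\xi_{k,j}$ of a ladder at $\delta$ are below $\delta$, so obedience at $\delta$ depends only on $c\cap\delta$.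

The forcing $\mathbb P$ will add Cohen sets $r^\eta_i\subseteq\eta$ for $\eta\in R$ and $i<\lambda$, a ladder system $d$ on $\kappa$, and clubs $C_i$ that obey $d$ relative to $\langle r^\eta_i:\eta\in R\rangle$. The main lemma (Lemma~\ref{lem:main}) says that every club $D$ has unbounded trace on every block of some ladder $d(\delta)$. The argument of Example~\ref{ex:cohen} then gives (1).

\section{The Easton product and small names}\label{sec:easton}

\begin{definition}\label{def:E}
For a partial function $e:R\times\lambda\times\kappa\to2$ and $\eta\in R$, the \emph{row} $\eta$ of $e$ is $\{(i,j):(\eta,i,j)\in\operatorname{dom}(e)\}$, and $\operatorname{supp}(e)$ is the set of $\eta$ whose row is nonempty. The forcing $E$ consists of those $e$ such that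
\begin{enumerate}
\item[(i)] $(\eta,i,j)\in\operatorname{dom}(e)$ implies $j<\eta$;
\item[(ii)] each row $\eta$ has size less than $\eta$;
\item[(iii)] $|\operatorname{supp}(e)\cap\alpha|<\alpha$ for every infinite regular $\alpha\le\kappa$.
\end{enumerate}
The order is reverse inclusion.
\end{definition}

By (iii) for $\alpha=\kappa$, the support of a condition is bounded in $\kappa$, and $|e|<\kappa$. Every subfunction of a condition is a condition, and the union of two conditions that agree on their common domain is a condition. In particular, a condition may be extended by assigning values to fewer than $\eta$ new points of row $\eta$.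

The forcing $E$ splits in two ways. For a regular $\mu<\kappa$, let $e_{\le\mu}$ and $e_{>\mu}$ be the restrictions of $e$ to the rows $\eta\le\mu$ and $\eta>\mu$, and let $E_{\le\mu}$ and $E_{>\mu}$ be the sets of these restrictions; then $E\cong E_{\le\mu}\times E_{>\mu}$. For $J\subseteq\lambda$, let $E\restriction J$ be the set of conditions all of whose $i$-coordinates lie in $J$; then $E\cong(E\restriction J)\times(E\restriction(\lambda\setminus J))$, and the same holds for $E_{\le\mu}$. In both cases the inverse isomorphism is the union. For a generic $G\subseteq E$ we write $G_{\le\mu}=G\cap E_{\le\mu}$ and $G_{\le\mu}\restriction J=G\cap(E_{\le\mu}\restriction J)$.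

\begin{lemma}\label{lem:easton}
Let $\mu<\kappa$ be infinite and regular.
\begin{enumerate}
\item[(a)] In $E_{>\mu}$, the union of a decreasing sequence of length less than $\mu^+$ is a condition.
\item[(b)] Every $e\in E_{\le\mu}$ has size less than $\mu$, and $E_{\le\mu}$ is $\mu^+$-c.c.
\item[(c)] If $\mu\le\theta$, then $E_{\le\mu}=\{\emptyset\}$ and $E_{>\mu}=E$.
\end{enumerate}
\end{lemma}

\begin{proof}
(c) holds because $\min R=\theta^+$.

(a) A row $\eta\ge\mu^+$ of the union is a union of at most $\mu$ sets of size less than $\eta$, and $\eta$ is regular. For regular $\alpha\le\mu^+$ the support does not meet $\alpha$. For regular $\alpha>\mu^+$, the part of the support below $\alpha$ is a union of at most $\mu$ sets of size less than $\alpha$.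

(b) If $\mu=\omega$, apply (c). If $\mu=\nu^+$, there are at most $\nu$ rows $\eta\le\nu$, each with fewer than $\nu$ elements, and row $\mu$ has at most $\nu$ elements. If $\mu$ is an uncountable regular limit cardinal, then $\mu\notin R$, by (iii) there are fewer than $\mu$ nonempty rows, and each has size less than $\mu$. This proves the first assertion. Given $\mu^+$ conditions, GCH and the $\Delta$-system lemma yield $\mu^+$ of them whose domains form a $\Delta$-system. The root has size less than $\mu$, so it carries at most $2^{<\mu}\le\mu$ partial functions into $2$. Two of the conditions agree on the root, and their union is a common extension.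
\end{proof}

For a generic $G\subseteq E$, $\eta\in R$ and $i<\lambda$ let
\[
r^\eta_i=\{j<\eta:e(\eta,i,j)=1\text{ for some }e\in G\},\qquad \vec r_i=\langle r^\eta_i:\eta\in R\rangle .
\]
The two properties of Example~\ref{ex:cohen} take the following form.

\begin{lemma}\label{lem:cohen}
Let $G\subseteq E$ be generic and $\eta\in R$.
\begin{enumerate}
\item[(a)] If $a\in V$, $a\subseteq\lambda$ and $|a|<\eta$, then for unboundedly many $j<\eta$ there is $e\in G$ with $e(\eta,i,j)=1$ for all $i\in a$.
\item[(b)] If $X\in V[G_{\le\eta}]$ is an unbounded subset of $\eta$, then there is $J\in V$ with $J\subseteq\lambda$ and $|J|\le\eta$ such that $X\not\subseteq r^\eta_i$ for all $i\in\lambda\setminus J$.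
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\beta<\eta$ and $e\in E$. Row $\eta$ of $e$ has size less than $\eta$, so there is $j\in(\beta,\eta)$ such that no pair $(i,j)$ lies in this row. Assigning the value $1$ to the fewer than $\eta$ points $(\eta,i,j)$, $i\in a$, gives an extension of $e$. Genericity does the rest.

(b) Let $\dot X$ be an $E_{\le\eta}$-name of $X$. In $V$, for $j<\eta$ let $A_j$ be an antichain that is maximal among the antichains of conditions in $E_{\le\eta}$ forcing $j\in\dot X$. Then $j\in X$ if and only if $A_j\cap G\ne\emptyset$: if $u\in G_{\le\eta}$ forces $j\in\dot X$, the extensions of members of $A_j$ are dense below $u$. By Lemma~\ref{lem:easton}(b), $|A_j|\le\eta$ and each member of $A_j$ has size less than $\eta$. So the set $J$ of all $i$-coordinates that occur in $\bigcup_jA_j$ has size at most $\eta$, and $X\in V[G_{\le\eta}\restriction J]$.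

Let $i\notin J$. By the product lemma, $G_{\le\eta}\restriction(\lambda\setminus J)$ is generic over $V[G_{\le\eta}\restriction J]$ for $E_{\le\eta}\restriction(\lambda\setminus J)$. For a condition $u$ of this forcing, the set $\{j:(\eta,i,j)\in\operatorname{dom}(u)\}$ lies in $V$ and has size less than $\eta$, so it is bounded in $\eta$. As $X$ is unbounded, $u$ can be extended by the value $0$ at $(\eta,i,j)$ for some $j\in X$. By genericity there is $j\in X$ with $j\notin r^\eta_i$.
\end{proof}

The restriction on $C_i$ refers only to $\vec r_i$, which is read off from the $i$-th column of $G$. Let $E^*$ be the forcing for a single column: its conditions are the partial functions $q:R\times\kappa\to2$ that satisfy (i)--(iii) with the coordinate $i$ deleted. For $e\in E$ and $i<\lambda$ define $e^{(i)}\in E^*$ by $e^{(i)}(\eta,j)=e(\eta,i,j)$. The map $e\mapsto e^{(i)}$ is an isomorphism from $E\restriction\{i\}$ onto $E^*$, so by the product lemma $G^{(i)}=\{e^{(i)}:e\in G\}$ is $E^*$-generic. Let $\dot r^\eta$ be the $E^*_{\le\eta}$-name of the set of $j<\eta$ such that $q(\eta,j)=1$ for some $q$ in the generic filter.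 Its value under $G^{(i)}$ is $r^\eta_i$.

\begin{definition}\label{def:small}
A \emph{small name} is a set of fewer than $\kappa$ pairs $(\check\varepsilon,q)$ with $\varepsilon<\kappa$ and $q\in E^*$. The set of small names is denoted by $\Sigma$.
\end{definition}

Since $|E^*|\le\kappa^{<\kappa}=\kappa$, we have $|\Sigma|=\kappa$. Supports are bounded in $\kappa$ and $\kappa$ is regular, so any fewer than $\kappa$ small names are all $E^*_{\le\mu}$-names for a common regular $\mu<\kappa$. An $E^*_{\le\mu}$-name is an $E^*$-name, and its value under an $E^*$-generic filter $g$ equals its value under the $E^*_{\le\mu}$-generic filter $g\cap E^*_{\le\mu}$.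

\begin{lemma}\label{lem:names}
Let $\mu<\kappa$ be regular, $\beta<\kappa$, and let $\rho$ be an $E^*_{\le\mu}$-name. There is $\sigma\in\Sigma$ with $\Vdash_{E^*}\sigma=\rho\cap\beta$.
\end{lemma}

\begin{proof}
Let $\sigma$ be the set of pairs $(\check\varepsilon,q)$ such that $\varepsilon<\beta$, $q\in E^*_{\le\mu}$, and $q$ forces $\varepsilon\in\rho$ in $E^*_{\le\mu}$. The conditions of $E^*_{\le\mu}$ are partial functions on a set of size at most $\mu$, so there are at most $2^\mu<\kappa$ of them, by inaccessibility. Hence $\sigma\in\Sigma$. An ordinal $\varepsilon<\beta$ belongs to the value of $\rho$ if and only if some $q\in g\cap E^*_{\le\mu}$ forces this.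
\end{proof}

Below we form new names from old ones by taking unions of fewer than $\kappa$ small names, by adding a point, and by cases that refer to small names or to one $\dot r^\eta$. Each time the result is a subset of some fixed $\beta<\kappa$ defined in an $E^*_{\le\mu}$-generic extension, for a suitable $\mu<\kappa$. The maximum principle gives an $E^*_{\le\mu}$-name for it, and Lemma~\ref{lem:names} gives a small name. We use this without further mention. The statements about small names that we consider (equality, inclusion, closedness, obedience) have only bounded quantifiers, so they have the same truth value in all transitive models that contain the parameters. Thus if $q\Vdash_{E^*}\varphi$ for such a statement $\varphi$ and $q\in G^{(i)}$, then $\varphi$ holds for the values under $G^{(i)}$ in every extension of $V[G^{(i)}]$.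

\section{The forcing}\label{sec:forcing}

One could try to work in $V[G]$ and add each $C_i$ by closed bounded sets that obey a given ladder system, ordered by end-extension. Two problems arise. The union of an $\omega$-chain of such sets may disobey the ladder at its supremum, so the forcing has no closure. And in $V[G]$ there are at least $\lambda$ bounded subsets of $\kappa$, so the $\Delta$-system argument for the $\kappa^+$-c.c.\ is not available. We solve the first problem by adding the ladder system generically together with the clubs: the supremum of a chain is simply left out of the domain of the system. We solve the second problem by working in $V$ and using small names as initial segments of $C_i$; there are only $\kappa$ of them.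

\begin{definition}\label{def:P}
\begin{enumerate}
\item[(a)] $\mathbb Q$ is the set of pairs $p=(\gamma_p,d_p)$ where $\gamma_p<\kappa$ and $d_p$ is a ladder system with $\operatorname{dom}(d_p)\subseteq\gamma_p+1$. We let $p'\le p$ if $\gamma_{p'}\ge\gamma_p$ and $d_{p'}\restriction(\gamma_p+1)=d_p$.
\item[(b)] $\mathbb A$ is the set of pairs $(p,s)$ where $p\in\mathbb Q$, $s$ is a function from a subset of $\lambda$ of size less than $\kappa$ into $\Sigma$, and for every $i\in\operatorname{dom}(s)$
\[
\Vdash_{E^*}\text{``$s(i)$ is a closed subset of $\gamma_p+1$ that obeys $d_p$ relative to $\langle\dot r^\eta:\eta\in R\rangle$''.}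
\]
The value of $s(i)$ may be empty. We let $(p',s')\le_{\mathbb A}(p,s)$ if $p'\le p$, $\operatorname{dom}(s')\supseteq\operatorname{dom}(s)$, and $\Vdash_{E^*}s'(i)\cap(\gamma_p+1)=s(i)$ for all $i\in\operatorname{dom}(s)$.
\item[(c)] $\mathbb P$ is the set of triples $(p,e,s)$ with $(p,s)\in\mathbb A$ and $e\in E$. We let $(p',e',s')\le(p,e,s)$ if $p'\le p$, $e'\supseteq e$, $\operatorname{dom}(s')\supseteq\operatorname{dom}(s)$, and
\[
(e')^{(i)}\Vdash_{E^*}s'(i)\cap(\gamma_p+1)=s(i)\quad\text{for all }i\in\operatorname{dom}(s).
\]
\end{enumerate}
\end{definition}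

As a set, $\mathbb P$ is $\mathbb A\times E$, but its order is more generous than the product order: end-extension has to be forced only by the $E$-part of the stronger condition. The order $\le_{\mathbb A}$ is an auxiliary tool that supplies closure. The additional freedom in the order of $\mathbb P$ is what makes the main lemma work.

The relations are reflexive because $s(i)$ is forced to be a subset of $\gamma_p+1$. They are transitive because $s''(i)\cap(\gamma_{p'}+1)=s'(i)$ and $s'(i)\cap(\gamma_p+1)=s(i)$ give $s''(i)\cap(\gamma_p+1)=s(i)$ when $\gamma_p\le\gamma_{p'}$, and a stronger condition of $E^*$ forces everything that a weaker one forces. A member of $\mathbb Q$ is coded by fewer than $\kappa$ ordinals below $\kappa$, so $|\mathbb Q|=\kappa$. When we speak of obedience for a small name, it is relative to $\langle\dot r^\eta:\eta\in R\rangle$.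

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $(p',s')\le_{\mathbb A}(p,s)$ and $e'\supseteq e$ in $E$, then $(p',e',s')\le(p,e,s)$.
\item[(b)] If $(p',e',s')\le(p,e,s)$ and $u\subseteq e'$, then $(p',e',s')\le(p,u,s)$.
\item[(c)] If $(p,s)\in\mathbb A$ and $p'\le p$, then $(p',s)\in\mathbb A$ and $(p',s)\le_{\mathbb A}(p,s)$. In particular this holds for $p'=(\gamma',d_p)$ with $\gamma_p\le\gamma'<\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) What the empty condition forces, $(e')^{(i)}$ forces. (b) The last clause in the definition of the order does not mention $e$. (c) The limit points of $s(i)$ are at most $\gamma_p$, and $d_{p'}\restriction(\gamma_p+1)=d_p$, so $s(i)$ is forced to obey $d_{p'}$.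
\end{proof}

\begin{lemma}\label{lem:closed}
Let $\rho<\kappa$ be a limit ordinal and let $\langle(p_\xi,s_\xi):\xi<\rho\rangle$ be $\le_{\mathbb A}$-decreasing. Then the sequence has a lower bound $(p,s)\in\mathbb A$ with $\gamma_p=\sup_\xi\gamma_{p_\xi}$.
\end{lemma}

\begin{proof}
Let $\gamma=\sup_\xi\gamma_{p_\xi}$ and $a=\bigcup_\xi\operatorname{dom}(s_\xi)$. By regularity, $\gamma<\kappa$ and $|a|<\kappa$.

Suppose first that $\gamma=\gamma_{p_\xi}$ for some $\xi$. Then $p_\zeta=p_\xi$ for $\zeta\ge\xi$, and for $\xi\le\zeta\le\zeta'$ and $i\in\operatorname{dom}(s_\zeta)$ it is forced that $s_{\zeta'}(i)=s_{\zeta'}(i)\cap(\gamma+1)=s_\zeta(i)$. Let $p=p_\xi$, and for $i\in a$ let $s(i)=s_\zeta(i)$ for the least $\zeta\ge\xi$ with $i\in\operatorname{dom}(s_\zeta)$. Then $(p,s)\in\mathbb A$, it lies below $(p_\zeta,s_\zeta)$ for $\zeta\ge\xi$, and by transitivity below all terms.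

Otherwise $\gamma>\gamma_{p_\xi}$ for all $\xi$, and $\gamma$ is a limit ordinal. Let $p=(\gamma,\bigcup_\xi d_{p_\xi})$, so that $p\le p_\xi$ for all $\xi$ and $\gamma\notin\operatorname{dom}(d_p)$. For $i\in a$ let $s(i)$ name the union of the sets $s_\xi(i)$ with $i\in\operatorname{dom}(s_\xi)$, together with the point $\gamma$ if this union is unbounded in $\gamma$. The sets $s_\xi(i)$ are forced to end-extend each other, so $s(i)\cap(\gamma_{p_\xi}+1)=s_\xi(i)$ is forced whenever $i\in\operatorname{dom}(s_\xi)$. Work in an $E^*$-generic extension and let $\delta\in\lim s(i)$. If $\delta=\gamma$, then $\delta\in s(i)$ by construction, and no obedience is required at $\gamma$. If $\delta<\gamma$, pick $\xi$ with $\delta\le\gamma_{p_\xi}$ and $i\in\operatorname{dom}(s_\xi)$. Then $s(i)\cap\delta=s_\xi(i)\cap\delta$, so $\delta\in\lim s_\xi(i)\subseteq s_\xi(i)\subseteq s(i)$; and if $\delta\in\operatorname{dom}(d_p)$, then $d_p(\delta)=d_{p_\xi}(\delta)$ and obedience at $\delta$ is inherited from $s_\xi(i)$. So $(p,s)\in\mathbb A$, and it is a lower bound.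
\end{proof}

To use this closure, we must turn extensions in $\mathbb P$ into extensions in $\mathbb A$. A definition by cases does this at no cost.

\begin{lemma}\label{lem:uniform}
If $(p',e',s')\le(p,e,s)$, there is $t$ with $\operatorname{dom}(t)=\operatorname{dom}(s')$ such that $(p',t)\in\mathbb A$, $(p',t)\le_{\mathbb A}(p,s)$, and $(p',e',t)\le(p',e',s')$.
\end{lemma}

\begin{proof}
For $i\in\operatorname{dom}(s')\setminus\operatorname{dom}(s)$ let $t(i)=s'(i)$. For $i\in\operatorname{dom}(s)$ let $t(i)$ name $s'(i)$ if $s'(i)\cap(\gamma_p+1)=s(i)$, and $s(i)$ otherwise. Both candidates are forced to be closed subsets of $\gamma_{p'}+1$ that obey $d_{p'}$, the second by Lemma~\ref{lem:basic}(c). So $(p',t)\in\mathbb A$. In both cases $t(i)\cap(\gamma_p+1)=s(i)$, so $(p',t)\le_{\mathbb A}(p,s)$. Finally, $(e')^{(i)}$ forces the first case for $i\in\operatorname{dom}(s)$, so it forces $t(i)=s'(i)$ for every $i\in\operatorname{dom}(s')$.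
\end{proof}

\section{Preservation of cardinals}\label{sec:preservation}

Cardinals above $\kappa$ are handled by a chain condition. For cardinals up to $\kappa$ we show that a sequence of ordinals of length $\mu<\kappa$ is already added by $E_{\le\mu}$.

\begin{lemma}\label{lem:cc}
$\mathbb P$ is $\kappa^+$-c.c.
\end{lemma}

\begin{proof}
Let $\kappa^+$ conditions $(p,e,s)$ be given. As $|\mathbb Q|=\kappa$, we may assume that $p$ is the same for all of them. To each condition attach the set of $i<\lambda$ that occur as a coordinate in $\operatorname{dom}(e)$ or belong to $\operatorname{dom}(s)$; it has size less than $\kappa$. Since $\kappa^{<\kappa}=\kappa$, we may assume that these sets form a $\Delta$-system with root $a$. There are at most $\kappa^{<\kappa}=\kappa$ possibilities for $e\restriction(R\times a\times\kappa)$ and, because $|\Sigma|=\kappa$, at most $\kappa$ possibilities for $s\restriction a$. So two of the conditions, $(p,e,s)$ and $(p,e',s')$, have the same restrictions. Then $e\cup e'\in E$, $s\cup s'$ is a function, and $(p,e\cup e',s\cup s')$ is a common extension.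
\end{proof}

The next lemma is the usual argument for a product of a $\mu^+$-c.c.\ forcing and a $\mu^+$-closed forcing. The closed part is $\mathbb A\times E_{>\mu}$, and Lemma~\ref{lem:uniform} keeps the construction inside it.

\begin{lemma}\label{lem:decide}
Let $\mu<\kappa$ be infinite and regular, and let $(p,e,s)\in\mathbb P$ force that $\tau_\alpha$ is an ordinal for each $\alpha<\mu$. There are $(p',s')\le_{\mathbb A}(p,s)$ and $f'\in E_{>\mu}$ with $f'\supseteq e_{>\mu}$, and for each $\alpha<\mu$ an antichain $W_\alpha\subseteq E_{\le\mu}$ of extensions of $e_{\le\mu}$ and a function $v_\alpha:W_\alpha\to\mathrm{Ord}$, such that for all $\alpha<\mu$: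
\begin{enumerate}
\item[(a)] $|W_\alpha|\le\mu$, and every extension of $e_{\le\mu}$ in $E_{\le\mu}$ is compatible with a member of $W_\alpha$;
\item[(b)] $(p',u\cup f',s')\Vdash_{\mathbb P}\tau_\alpha=v_\alpha(u)$ for all $u\in W_\alpha$;
\item[(c)] $(p',e_{\le\mu}\cup f',s')$ extends $(p,e,s)$ and forces $\tau_\alpha\in v_\alpha[W_\alpha]$.
\end{enumerate}
\end{lemma}

\begin{proof}
We build sequences $(p^\xi,s^\xi)$, decreasing in $\mathbb A$, and $f^\xi$, decreasing in $E_{>\mu}$, starting with $(p,s)$ and $e_{>\mu}$. At limit stages below $\mu^+$ we take lower bounds by Lemmas~\ref{lem:closed} and~\ref{lem:easton}(a). We treat the ordinals $\alpha<\mu$ in increasing order, each starting with $W_\alpha=\emptyset$.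

Suppose that at stage $\xi$ we treat $\alpha$ and some $u\supseteq e_{\le\mu}$ in $E_{\le\mu}$ is incompatible with all conditions put into $W_\alpha$ so far. By Lemma~\ref{lem:basic}(a), $(p^\xi,u\cup f^\xi,s^\xi)\le(p,e,s)$, so it has an extension $(p^1,e^1,s^1)$ that forces $\tau_\alpha=v$ for some ordinal $v$. Lemma~\ref{lem:uniform} gives $t$ such that $(p^1,t)\le_{\mathbb A}(p^\xi,s^\xi)$ and $(p^1,e^1,t)$ still forces $\tau_\alpha=v$. Let $(p^{\xi+1},s^{\xi+1})=(p^1,t)$ and $f^{\xi+1}=e^1_{>\mu}$, put $e^1_{\le\mu}$ into $W_\alpha$, and let $v_\alpha(e^1_{\le\mu})=v$. Since $e^1_{\le\mu}\supseteq u$, the set $W_\alpha$ remains an antichain. If there is no such $u$, we pass to the next $\alpha$.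

By Lemma~\ref{lem:easton}(b), each $\alpha$ is finished after fewer than $\mu^+$ stages, so the construction has length less than $\mu^+$ and (a) holds. Let $(p',s')$ and $f'$ be lower bounds of the sequences. If $u$ was put into $W_\alpha$ at stage $\xi$, then $(p',u\cup f',s')\le(p^{\xi+1},u\cup f^{\xi+1},s^{\xi+1})$, and the latter forces $\tau_\alpha=v_\alpha(u)$. This is (b).

The first part of (c) is Lemma~\ref{lem:basic}(a). For the second, let $(q,h,t)\le(p',e_{\le\mu}\cup f',s')$ and choose $u\in W_\alpha$ compatible with $h_{\le\mu}$. Then $(q,h\cup u,t)$ extends $(q,h,t)$, and by Lemma~\ref{lem:basic}(b) it extends $(p',u\cup f',s')$. So the conditions that force $\tau_\alpha\in v_\alpha[W_\alpha]$ are dense below $(p',e_{\le\mu}\cup f',s')$.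
\end{proof}

For the rest of the paper, $K$ is a $\mathbb P$-generic filter over $V$ and
\[
G=\{e\in E:(p,e,s)\in K\text{ for some }p,s\}.
\]
This is an $E$-generic filter over $V$. Two members of $G$ have a common extension in $G$ because $K$ is a filter. If $(p,e,s)\in K$ and $u\subseteq e$, then $(p,e,s)\le(p,u,s)$, so $u\in G$. If $\mathcal D\subseteq E$ is dense, then the set of triples with $E$-part in $\mathcal D$ is dense in $\mathbb P$, because $(p,e',s)\le(p,e,s)$ for $e'\supseteq e$.

\begin{lemma}\label{lem:sequences}
Let $\mu<\kappa$ be infinite and regular in $V$. Every function $h:\mu\to\mathrm{Ord}$ in $V[K]$ belongs to $V[G_{\le\mu}]$.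
\end{lemma}

\begin{proof}
Let $\dot h$ be a name of $h$. For a condition $(p,e,s)$ that forces $\dot h:\mu\to\mathrm{Ord}$, apply Lemma~\ref{lem:decide} to names $\tau_\alpha$ of $\dot h(\alpha)$. The resulting conditions $(p',e_{\le\mu}\cup f',s')$ are dense below any condition that forces $\dot h:\mu\to\mathrm{Ord}$, so one of them is in $K$. Fix it, with its $W_\alpha$ and $v_\alpha$. Then $e_{\le\mu}\in G_{\le\mu}$, so by (a) and genericity $G_{\le\mu}$ meets the antichain $W_\alpha$ in exactly one condition $u_\alpha$. Some member of $K$ below $(p',e_{\le\mu}\cup f',s')$ has an $E$-part that contains $u_\alpha$; by Lemma~\ref{lem:basic}(b) it extends $(p',u_\alpha\cup f',s')$. Hence $h(\alpha)=v_\alpha(u_\alpha)$ by (b), and $h$ is computed from $G_{\le\mu}$ and the sequence $\langle W_\alpha,v_\alpha:\alpha<\mu\rangle\in V$.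
\end{proof}

\begin{lemma}\label{lem:preserve}
$\mathbb P$ preserves all cardinals and cofinalities and adds no new $\theta$-sequences of ordinals. In $V[K]$, $\kappa$ is weakly inaccessible.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cc}, regular cardinals above $\kappa$ stay regular. Let $\alpha\le\kappa$ be infinite and regular in $V$, and suppose that $\alpha$ has cofinality $\mu<\alpha$ in $V[K]$. Then $\mu$ is infinite and regular in $V[K]$, hence in $V$. By Lemma~\ref{lem:sequences}, a cofinal map $\mu\to\alpha$ lies in $V[G_{\le\mu}]$. This is an extension by a $\mu^+$-c.c.\ forcing, in which $\alpha\ge\mu^+$ stays regular, a contradiction. So all regular cardinals stay regular. Successor cardinals are regular and limit cardinals are suprema of successor cardinals, so all cardinals are preserved; and the cofinality of an ordinal $\beta$ in $V[K]$ is the cofinality in $V[K]$ of the regular cardinal $\operatorname{cf}^V(\beta)$, so cofinalities are preserved. In particular, $\kappa$ remains an uncountable regular limit cardinal. Finally, $E_{\le\theta}$ is trivial by Lemma~\ref{lem:easton}(c), so Lemma~\ref{lem:sequences}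 for $\mu=\theta$ says that all $\theta$-sequences of ordinals in $V[K]$ lie in $V$.
\end{proof}

\section{Every club is caught by a ladder}\label{sec:catch}

In $V[K]$ let $d=\bigcup\{d_p:(p,e,s)\in K\}$ and, for $i<\lambda$,
\[
C_i=\bigcup\{s(i)^{G^{(i)}}:(p,e,s)\in K,\ i\in\operatorname{dom}(s)\},
\]
where $s(i)^{G^{(i)}}$ is the value of the small name $s(i)$ under $G^{(i)}$. Any two conditions in $K$ have a common extension, so $d$ is a ladder system and $d\restriction(\gamma_p+1)=d_p$ for $(p,e,s)\in K$.

\begin{lemma}\label{lem:clubs}
For every $i<\lambda$, the set $C_i$ is a club in $\kappa$ that obeys $d$ relative to $\vec r_i$.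
\end{lemma}

\begin{proof}
In this proof names are evaluated by $G^{(i)}$. We first show that $C_i\cap(\gamma_p+1)=s(i)$ whenever $(p,e,s)\in K$ and $i\in\operatorname{dom}(s)$. The inclusion $\supseteq$ holds by definition. Let $\beta\in C_i\cap(\gamma_p+1)$, say $\beta\in s'(i)$ with $(p',e',s')\in K$, and take $(p'',e'',s'')\in K$ below both conditions. As $(e'')^{(i)}\in G^{(i)}$, we have $s''(i)\cap(\gamma_{p'}+1)=s'(i)$ and $s''(i)\cap(\gamma_p+1)=s(i)$. So $\beta\in s''(i)\cap(\gamma_p+1)=s(i)$.

Let $\beta<\kappa$. Any condition $(p,e,s)$ can be extended in two steps. If $i\notin\operatorname{dom}(s)$, add $i$ with $s(i)=\emptyset$. Then pick $\gamma'<\kappa$ above $\gamma_p$ and $\beta$, replace $p$ by $(\gamma',d_p)$, and replace $s(i)$ by a name for $s(i)\cup\{\gamma'\}$. The new set has the same limit points as $s(i)$ and the same intersection with $\gamma_p+1$, so it is forced to be closed and to obey $d_p$; the other coordinates are covered by Lemma~\ref{lem:basic}(c). By genericity, $C_i$ is unbounded in $\kappa$, and for every $\beta<\kappa$ there is $(p,e,s)\in K$ with $\gamma_p\ge\beta$ and $i\in\operatorname{dom}(s)$.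 If $\beta\in\lim C_i$, then $\beta$ is a limit point of $C_i\cap(\gamma_p+1)=s(i)$, which is closed and obeys $d_p=d\restriction(\gamma_p+1)$ relative to $\vec r_i$. So $\beta\in C_i$, and if $\beta\in\operatorname{dom}(d)$, then $C_i$ obeys $d$ at $\beta$.
\end{proof}

We come to the main lemma. Given a name $\dot D$ for a club, we build a ladder interval by interval. At the $j$-th interval of an $\eta$-block there are two conflicting demands. We want to force a point of $\dot D$ into the interval, and this may require putting points of $C_i$ there; for instance, $\dot D$ may be the name of $C_i$. We also want $C_i$ to stay out of the interval unless $j\in r^\eta_i$. The construction takes place in $V$ and cannot decide $j\in r^\eta_i$ for all $j<\eta$, since a row of a condition has size less than $\eta$. The way out is to let the name decide: the initial segment of $C_i$ grows as required if $j\in\dot r^\eta$ and is frozen otherwise. This secures obedience outright. It loses the point of $\dot D$, but only until the generic filter puts $j$ into $r^\eta_i$ for all restricted $i$ simultaneously, which happens unboundedly often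 by Lemma~\ref{lem:cohen}(a).

\begin{lemma}[Main lemma]\label{lem:main}
In $V[K]$, for every club $D\subseteq\kappa$ there is $\delta\in\operatorname{dom}(d)\cap\lim D$ such that, for the ladder $d(\delta)=\langle b_k:k<\omega\rangle$ with $b_k$ an $\eta_k$-block, the trace $\operatorname{tr}_{b_k}(D)$ is unbounded in $\eta_k$ for every $k$.
\end{lemma}

\begin{proof}
Let $(p_0,e_0,s_0)$ force that $\dot D$ is a club in $\kappa$. It suffices to find an extension $(p^*,e^*,s^*)$ that forces the conclusion. In $V$ we build conditions $(p_k,e_k,s_k)$, $k<\omega$, with $(p_{k+1},s_{k+1})\le_{\mathbb A}(p_k,s_k)$ and $e_{k+1}\supseteq e_k$. Let $a_k=\operatorname{dom}(s_k)$.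

\medskip\noindent\emph{Building block $k$.}
Since $R$ is unbounded in $\kappa$, we can choose $\eta_k\in R$ with $|a_k|<\eta_k$ and $\operatorname{supp}(e_k)\subseteq\eta_k$. Thus $e_k\in E_{\le\eta_k}$. By recursion on $j\le\eta_k$ we define $(p_{k,j},s_{k,j})$, decreasing in $\mathbb A$, and $f_{k,j}$, decreasing in $E_{>\eta_k}$, such that the ordinals $\xi_{k,j}=\gamma_{p_{k,j}}$ are strictly increasing and continuous in $j$. The rows up to $\eta_k$ are not touched; this is what gives the closure needed for $\eta_k$ steps. Start with $(p_{k,0},s_{k,0})=(p_k,s_k)$ and $f_{k,0}=\emptyset$.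

\emph{Successor step.} By Lemma~\ref{lem:basic}(a), the condition $(p_{k,j},e_k\cup f_{k,j},s_{k,j})$ extends $(p_0,e_0,s_0)$, so it forces that $\tau=\min(\dot D\setminus(\xi_{k,j}+1))$ is an ordinal in $(\xi_{k,j},\kappa)$. Apply Lemma~\ref{lem:decide} with $\mu=\eta_k$ and all $\tau_\alpha$ equal to $\tau$. We obtain $(p',t_{k,j})\le_{\mathbb A}(p_{k,j},s_{k,j})$, $f_{k,j+1}\supseteq f_{k,j}$ in $E_{>\eta_k}$, and a set $Y=v_0[W_0]\in V$ of size at most $\eta_k$, such that $(p',e_k\cup f_{k,j+1},t_{k,j})$ forces $\tau\in Y$. Each member of $Y$ is forced to be the value of $\tau$ by some extension of $(p_{k,j},e_k\cup f_{k,j},s_{k,j})$, so $Y\subseteq(\xi_{k,j},\kappa)$, and $\sup Y<\kappa$. Let $p_{k,j+1}=(\max(\gamma_{p'},\sup Y),d_{p'})$. Then $\xi_{k,j+1}>\xi_{k,j}$, and by Lemma~\ref{lem:basic}(c),(a), $(p_{k,j+1},t_{k,j})\le_{\mathbb A}(p_{k,j},s_{k,j})$ and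
\begin{equation}\label{eq:hit}
(p_{k,j+1},\,e_k\cup f_{k,j+1},\,t_{k,j})\Vdash_{\mathbb P}\dot D\cap(\xi_{k,j},\xi_{k,j+1}]\ne\emptyset .
\end{equation}
Now define $s_{k,j+1}$ with domain $\operatorname{dom}(t_{k,j})$. For $i\notin a_k$ let $s_{k,j+1}(i)=t_{k,j}(i)$. For $i\in a_k$ let $s_{k,j+1}(i)$ be a small name with
\begin{equation}\label{eq:freeze}
\Vdash_{E^*}\ s_{k,j+1}(i)=
\begin{cases}
t_{k,j}(i)&\text{if }j\in\dot r^{\eta_k},\\
s_{k,j}(i)&\text{if }j\notin\dot r^{\eta_k}.
\end{cases}
\end{equation}
Both candidates are forced to be closed subsets of $\xi_{k,j+1}+1$ that obey $d_{p_{k,j+1}}$, the second by Lemma~\ref{lem:basic}(c), and both are forced to have intersection $s_{k,j}(i)$ with $\xi_{k,j}+1$. Hence $(p_{k,j+1},s_{k,j+1})\in\mathbb A$ and $(p_{k,j+1},s_{k,j+1})\le_{\mathbb A}(p_{k,j},s_{k,j})$.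

\emph{Limit step $j\le\eta_k$.} Let $(p_{k,j},s_{k,j})$ be the lower bound from Lemma~\ref{lem:closed}, so that $\xi_{k,j}=\sup_{j'<j}\xi_{k,j'}$, and let $f_{k,j}=\bigcup_{j'<j}f_{k,j'}$, which is in $E_{>\eta_k}$ by Lemma~\ref{lem:easton}(a).

At the end let $p_{k+1}=p_{k,\eta_k}$, $s_{k+1}=s_{k,\eta_k}$, $e_{k+1}=e_k\cup f_{k,\eta_k}$, and $b_k=\langle\xi_{k,j}:j\le\eta_k\rangle$.

\medskip\noindent\emph{The limit condition.}
Let $\delta=\sup_k\xi_{k,0}$; then $\delta<\kappa$. Each $b_k$ is an $\eta_k$-block and $\xi_{k,\eta_k}=\gamma_{p_{k+1}}=\xi_{k+1,0}$, so $\langle b_k:k<\omega\rangle$ is a ladder at $\delta$, and $\delta>\gamma_{p_k}$ for all $k$. This time we put the supremum into the domain of the ladder system: let $\gamma_{p^*}=\delta$, and let $d_{p^*}$ be $\bigcup_kd_{p_k}$ together with the value $\langle b_k:k<\omega\rangle$ at $\delta$. Then $p^*\le p_k$ for all $k$. Let $e^*=\bigcup_ke_k$; it is in $E$ by Lemma~\ref{lem:easton}(a),(c) with $\mu=\omega$. For $i\in\bigcup_ka_k$ let $s^*(i)$ name $\bigcup\{s_k(i):i\in a_k\}$, together with the point $\delta$ if this union is unbounded in $\delta$. It is forced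 that $s^*(i)\cap(\gamma_{p_k}+1)=s_k(i)$ for $i\in a_k$. Since $(p_{k+1},s_{k+1})\le_{\mathbb A}(p_{k,j},s_{k,j})$, this gives
\begin{equation}\label{eq:star}
\Vdash_{E^*}s^*(i)\cap(\xi_{k,j}+1)=s_{k,j}(i)\qquad(j\le\eta_k,\ i\in\operatorname{dom}(s_{k,j})).
\end{equation}

We check that $(p^*,s^*)\in\mathbb A$. Work in an $E^*$-generic extension. A limit point $\beta<\delta$ of $s^*(i)$ is a limit point of $s_k(i)$ for a $k$ with $\beta\le\gamma_{p_k}$ and $i\in a_k$, so $\beta\in s^*(i)$, and obedience at $\beta$ is inherited from $s_k(i)$. If $\delta$ is a limit point of $s^*(i)$, it was added. It remains to verify obedience at $\delta$. Let $i\in a_{k_0}$, $k\ge k_0$, and $j\in\eta_k\setminus r^{\eta_k}$. Then $i\in a_k$, and by \eqref{eq:star} and \eqref{eq:freeze},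
\[
s^*(i)\cap(\xi_{k,j+1}+1)=s_{k,j+1}(i)=s_{k,j}(i)\subseteq\xi_{k,j}+1 .
\]
So $j\notin\operatorname{tr}_{b_k}(s^*(i))$. Thus $\operatorname{tr}_{b_k}(s^*(i))\subseteq r^{\eta_k}$ for all $k\ge k_0$.

Hence $(p^*,e^*,s^*)\in\mathbb P$. By \eqref{eq:star} for $k=j=0$ it extends $(p_0,e_0,s_0)$.

\medskip\noindent\emph{What the limit condition forces.}
Suppose $(p^*,e^*,s^*)\in K$, and let $D$ be the value of $\dot D$. Then $\delta\in\operatorname{dom}(d)$ and $d(\delta)=\langle b_k:k<\omega\rangle$. Fix $k$. As $a_k\in V$ and $|a_k|<\eta_k$, Lemma~\ref{lem:cohen}(a) gives unboundedly many $j<\eta_k$ for which some $e''\in G$ has $e''(\eta_k,i,j)=1$ for all $i\in a_k$. Fix such $j$ and $e''$. We show that $j\in\operatorname{tr}_{b_k}(D)$.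

Pick $(q,h,t)\in K$ below $(p^*,e^*,s^*)$ with $h\supseteq e''$. We claim that it extends the condition in \eqref{eq:hit}. We have $q\le p^*\le p_{k,j+1}$, $h\supseteq e^*\supseteq e_k\cup f_{k,j+1}$, and $\operatorname{dom}(t_{k,j})=\operatorname{dom}(s_{k,j+1})\subseteq\operatorname{dom}(s^*)\subseteq\operatorname{dom}(t)$. Let $i\in\operatorname{dom}(t_{k,j})$. The condition $h^{(i)}$ forces $t(i)\cap(\delta+1)=s^*(i)$, so by \eqref{eq:star} it forces $t(i)\cap(\xi_{k,j+1}+1)=s_{k,j+1}(i)$. If $i\notin a_k$, then $s_{k,j+1}(i)=t_{k,j}(i)$. If $i\in a_k$, then $h^{(i)}(\eta_k,j)=1$, so $h^{(i)}$ forces $j\in\dot r^{\eta_k}$, and by \eqref{eq:freeze} it forces $s_{k,j+1}(i)=t_{k,j}(i)$. This proves the claim. The last case is the point where the order of $\mathbb P$ is needed in place of the product order of $\mathbb A\times E$: the equation $s_{k,j+1}(i)=t_{k,j}(i)$ is forced by $h^{(i)}$, and in general not by the empty condition.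

So the condition in \eqref{eq:hit} is in $K$, and $D\cap(\xi_{k,j},\xi_{k,j+1}]\ne\emptyset$. Thus $\operatorname{tr}_{b_k}(D)$ is unbounded in $\eta_k$ for every $k$. In particular $D$ has a point in $(\xi_{k,0},\delta)$ for every $k$, so $\delta\in\lim D$.
\end{proof}

\section{Proofs of the theorem and the corollary}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The assertions on cardinals, cofinalities, $\theta$-sequences and weak inaccessibility are Lemma~\ref{lem:preserve}. Work in $V[K]$.

We first prove (1) for the indexed family $\langle C_i:i<\lambda\rangle$. Let $D$ be a club. Take $\delta$ and $d(\delta)=\langle b_k:k<\omega\rangle$ from Lemma~\ref{lem:main}, and let $X_k=\operatorname{tr}_{b_k}(D)$, an unbounded subset of $\eta_k$. By Lemma~\ref{lem:sequences}, applied to the characteristic function of $X_k$, we have $X_k\in V[G_{\le\eta_k}]$. Lemma~\ref{lem:cohen}(b) gives $J_k\subseteq\lambda$ with $|J_k|\le\eta_k$ and $X_k\not\subseteq r_i^{\eta_k}$ for all $i\notin J_k$. Since $\kappa$ is regular and uncountable, $J=\bigcup_kJ_k$ has size less than $\kappa$. Suppose $D\subseteq C_i$. Then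 $\delta\in\operatorname{dom}(d)\cap\lim C_i$, so by Lemma~\ref{lem:clubs} there is $k$ with
\[
X_k=\operatorname{tr}_{b_k}(D)\subseteq\operatorname{tr}_{b_k}(C_i)\subseteq r_i^{\eta_k},
\]
and therefore $i\in J_k$. Hence $\{i<\lambda:D\subseteq C_i\}\subseteq J$ has size less than $\kappa$.

Applying this to $D=C_{i_0}$, we see that each club equals $C_i$ for fewer than $\kappa$ many $i$. If the family had only $\nu<\lambda$ distinct members, then $\lambda\le\nu\cdot\kappa<\lambda$, because $\kappa<\lambda$. So there is $Z\subseteq\lambda$ of size $\lambda$ such that the clubs $C_i$, $i\in Z$, are distinct. Re-indexed by $\lambda$, they form the family of the theorem, and they satisfy (1). For (2), the intersection of $\kappa$ many of these clubs contains its limit points below $\kappa$. If it were unbounded, it would be a club contained in $\kappa$ many members of the family, contrary to (1). A bounded set is not in $\mathrm{Cub}_\kappa$, so the family witnesses the failure of $\mathrm{Gal}(\mathrm{Cub}_\kappa,\kappa,\lambda)$.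
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:equi}]
The second theory contains the first. Conversely, let $\kappa$ be weakly inaccessible. In G\"odel's constructible universe $L$, $\kappa$ is still an uncountable regular limit cardinal and GCH holds, so $\kappa$ is inaccessible in $L$. Let $\kappa'$ be the least inaccessible cardinal of $L$, and apply Theorem~\ref{thm:main} over $L$ to $\kappa'$ with $\theta=\omega$ and $\lambda=(\kappa'^+)^L$. In the extension, $\mathrm{Gal}(\mathrm{Cub}_{\kappa'},\kappa',\kappa'^+)$ fails. Cardinals and cofinalities are preserved, so the weakly inaccessible cardinals of the extension are exactly those of $L$, and $\kappa'$ is the least of them.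
\end{proof}

\begin{remark}\label{rem:hyp}
The hypotheses of Theorem~\ref{thm:main} enter as follows. GCH is used for the $\Delta$-system argument in Lemma~\ref{lem:easton}(b). The inaccessibility of $\kappa$ gives $\kappa^{<\kappa}=\kappa$ and $|\mathbb Q|=|\Sigma|=\kappa$ in Lemma~\ref{lem:cc}, the bound $2^\mu<\kappa$ in Lemma~\ref{lem:names}, and the unboundedness of $R$, which provides $\eta_k>|a_k|$ in the main lemma. The cardinal $\theta$ only determines where $R$ begins, and $\lambda\ge\kappa^+$ is used only to extract $\lambda$ distinct clubs. In $V[K]$ we have $2^\eta\ge\lambda$ for every $\eta\in R$, since for $i\ne i'$ any condition of $E$ can be extended by the values $1$ at $(\eta,i,j)$ and $0$ at $(\eta,i',j)$ for some $j<\eta$. So $\kappa^{<\kappa}>\kappa$ in $V[K]$, as Galvin's theorem requires.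
\end{remark}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Galvin's Property At Large Cardinals},
\texttt{http://homepages.math.uic.edu/\textasciitilde{}tomb/JMM-Slides.pdf}.

\end{thebibliography}
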